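# Zeros of spherical Whittaker functions on $GL(n,\mathbb R)$ along symmetric powers

Throughout, $e(x)=e^{2\pi i x}$.

## 1. Pólya's theorem on $K_\nu$, and what it says about $GL(2)$

For $\nu\in\mathbb C$ and $z>0$ let $K_\nu(z)=\int_0^\infty e^{-z\cosh x}\cosh(\nu x)\,dx$. We use these textbook facts. The function $K_\nu(z)$ is entire and even in $\nu$, and $\overline{K_\nu}=K_{\bar\nu}$; so $K_\nu$ is real for $\nu\in\mathbb R\cup i\mathbb R$, and it is positive for $\nu\in\mathbb R$. It satisfies
$$\Big(z\frac{d}{dz}\Big)^2K_\nu=(\nu^2+z^2)K_\nu .\tag{1}$$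
As $z\to\infty$ we have $K_\nu(z)\sim\sqrt{\pi/2z}\,e^{-z}$. On $z\ge z_0>0$ both $K_\nu$ and $K_\nu'$ are $O(e^{-z})$, locally uniformly in $\nu$. Finally,
$$K_\nu(z)=\frac12\Big(\frac z2\Big)^{\nu}\int_0^\infty e^{-\tau-z^2/4\tau}\,\tau^{-\nu-1}\,d\tau .\tag{2}$$

**Proposition 1 (Pólya).** If $K_\nu(z_0)=0$ for some $z_0>0$, then $\nu\in i\mathbb R$.

**Proof.** Write $\theta=z\,d/dz$. Multiply (1) by $\overline{K_\nu}$ and integrate over $[z_0,\infty)$ against $dz/z$. Integrating by parts on the left gives the boundary term $[\theta K_\nu\cdot\overline{K_\nu}]_{z_0}^\infty$. It vanishes at $z_0$ because $K_\nu(z_0)=0$, and at infinity by exponential decay. So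
$$-\int_{z_0}^\infty|\theta K_\nu|^2\frac{dz}z=\int_{z_0}^\infty(\nu^2+z^2)|K_\nu|^2\frac{dz}z .$$
The integral $\int_{z_0}^\infty|K_\nu|^2dz/z$ is positive, since $K_\nu$ has no zeros for large $z$. Solving for $\nu^2$ shows that $\nu^2$ is real and negative. $\square$

Now read this as a statement about $GL(2,\mathbb R)$. Let $\pi_\nu$ be the representation of $PGL(2,\mathbb R)$ by right translation on smooth functions with $f(bg)=|b_{11}/b_{22}|^{\nu+1/2}f(g)$ for $b$ upper triangular; this is normalized induction from $|b_{11}|^{\nu}|b_{22}|^{-\nu}$. Its $SO(2)$-fixed vector is unique up to scalars and is even $O(2)$-fixed. Let $W$ be its image in the Whittaker model, that is, among functions with $W\big(\begin{smallmatrix}1&x\\&1\end{smallmatrix}g\big)=e(x)W(g)$. The standard fact for $n=2$ is that, up to a scalar and for some $\mu\in\mathbb C$,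
$$W\left(\begin{pmatrix} y^{1/2} & xy^{-1/2} \\ & y^{-1/2} \end{pmatrix} k\right)=\sqrt{y}\,K_\mu(2\pi y)\,e(x),\qquad k\in SO(2).$$

We claim $\mu^2=\nu^2$. On right $O(2)$-invariant functions on $PGL(2,\mathbb R)$, written in the coordinates $(x,y)$, the Casimir element acts as $2y^2(\partial_x^2+\partial_y^2)$ (Section 5 carries out this computation for all $n$; here $E_{11}=y\partial_y$, $E_{22}=-y\partial_y$, $E_{12}=y\partial_x$). The spherical vector $y^{\nu+1/2}$ of $\pi_\nu$ has eigenvalue $\nu^2-\frac14$ under $y^2(\partial_x^2+\partial_y^2)$. The map to the Whittaker model commutes with right translation, so $W$ has the same eigenvalue. For $W=\sqrt y\,f(y)e(x)$ and $\theta=y\,d/dy$ one has $y^2\partial_y^2=\theta^2-\theta$ and $(\theta+\frac12)^2-(\theta+\frac12)=\theta^2-\frac14$. So the eigenvalue equation reads $\theta^2f=(\nu^2+4\pi^2y^2)f$. Comparing with (1) for $f(y)=K_\mu(2\pi y)$ gives $\mu^2=\nu^2$.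

Every $g\in GL(2,\mathbb R)$ is a positive scalar times a matrix $\big(\begin{smallmatrix}y^{1/2}&xy^{-1/2}\\&y^{-1/2}\end{smallmatrix}\big)$ times an element of $O(2)$. So $W$ vanishes somewhere only if $K_\nu$ has a positive zero, and by Proposition 1 this forces $\nu\in i\mathbb R$. In words: *if the spherical Whittaker function on $GL(2,\mathbb R)$ has a zero, then the inducing character is unitary.*

Does this survive when $GL(2)$ is replaced by $GL(n)$ and the representation by its symmetric $(n-1)$-st power? The torus modulo the center then has dimension $n-1\ge2$, and a point no longer cuts it in two, which is what the proof used. We shall see that this decides the matter.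

## 2. The family $\pi_\nu$ on $GL(n,\mathbb R)$ and the theorem

Let $n\ge2$, let $B\supset N$ be the upper triangular and the upper triangular unipotent subgroups of $GL(n,\mathbb R)$, and $\psi_N(u)=e(u_{1,2}+\cdots+u_{n-1,n})$. For $\lambda,\mu\in\mathbb C^n$ write $\lambda\cdot\mu=\sum_i\lambda_i\mu_i$ (bilinear), and $a^\lambda=\prod_ia_i^{\lambda_i}$ for a positive diagonal matrix $a$. Let $\rho_i=(n+1-2i)/2$.

**Definition.** A quasicharacter $\chi$ of $\mathbb R^\times/\{\pm1\}$ is $|\cdot|^\nu$ with $\nu\in\mathbb C$, and it is unitary exactly when $\mathrm{Re}\,\nu=0$. Put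
$$\lambda(\nu)=\nu\,(n-1,n-3,\dots,1-n).$$
Then $\pi_\nu$ is the representation of $PGL(n,\mathbb R)$ by right translation on smooth $f$ with $f(bg)=\prod_i|b_{ii}|^{\lambda(\nu)_i+\rho_i}f(g)$ for $b\in B$, that is, normalized induction from $\chi(y_1)^{n-1}\chi(y_2)^{n-3}\cdots\chi(y_n)^{1-n}$. It is the symmetric $(n-1)$-st power lifting of the principal series of $PGL(2,\mathbb R)$ attached to $\chi$.

For $n=2$ this is the $\pi_\nu$ of Section 1. For $n=3$ the parameter is $(2\nu,0,-2\nu)$. All consecutive gaps $\lambda_i-\lambda_{i+1}$ equal $2\nu$.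

Let $W$ be the $SO(n)$-fixed vector in the Whittaker model of $\pi_\nu$, consisting of functions with $W(ug)=\psi_N(u)W(g)$. We assume $W\not\equiv0$, which holds for instance when $\pi_\nu$ is irreducible. The conjecture to be decided comes from "A Local Riemann Hypothesis, I" (http://www.sfu.ca/~schoia/paper/lrh.pdf): *if $W$ vanishes anywhere on $GL(n,\mathbb R)$, then $\pi_\nu$ is tempered, i.e. $\chi$ is unitary.*

We recall four facts.

1. If no $\lambda_i-\lambda_j$ ($i\ne j$) is an integer, the spherical principal series with parameter $\lambda$ is irreducible (Speh–Vogan, Acta Math. 145 (1980)). Here $\lambda_i-\lambda_j=2\nu(j-i)$, so $\pi_\nu$ is irreducible whenever $\nu\notin\mathbb R$.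
2. For irreducible $\pi$ the Whittaker model is unique (Kostant 1978; Casselman–Hecht–Miličić 2000).
3. $\pi_\nu$ and $\pi_{-\nu}$ have the same composition factors (Weyl group invariance). So if $\pi_\nu$ is irreducible, then $\pi_\nu\cong\pi_{-\nu}$.
4. Since $O(n)=(B\cap O(n))\,SO(n)$ and $\chi(-1)=1$, the $SO(n)$-fixed vector of $\pi_\nu$ is unique up to scalars and is $O(n)$-fixed.

**Theorem 2.**

* **(A)** For $n=2$ the conjecture is true.
* **(B)** For every $n\ge3$ it is false. Moreover, for every $n\ge3$, $t\in\mathbb R$, $\eta>0$ there is $\nu\notin\mathbb R$ with $\mathrm{Re}\,\nu>0$ and $|\nu-it|<\eta$ such that the (not identically zero) spherical Whittaker function of the irreducible representation $\pi_\nu$ vanishes at some diagonal matrix.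
* **(C)** If $\pi_\nu$ is irreducible and $\nu$ is real and nonzero, then $W$ vanishes nowhere. Hence for every $n$ the conjecture holds for irreducible Hermitian $\pi$ (in particular for irreducible unitary $\pi$). Every counterexample with $\pi$ irreducible has $\nu\notin\mathbb R\cup i\mathbb R$.

Section 1 proved (A).

## 3. The Jacquet integral

We need a formula for $W$ that makes sense off the tempered line. Let $w$ be the longest permutation matrix. For $\lambda\in\mathbb C^n$ let $\varphi_\lambda(bk)=\prod_i|b_{ii}|^{\lambda_i+\rho_i}$ for $b\in B$, $k\in O(n)$.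

**Definition.** $\lambda$ is *dominant* if $\mathrm{Re}(\lambda_i-\lambda_{i+1})>0$ for all $i$. For dominant $\lambda$ put
$$J_\lambda(g)=\int_N\varphi_\lambda(wug)\overline{\psi_N(u)}\,du,\qquad I_\lambda(y)=\int_N\varphi_\lambda(wu)\,e\Big(-\sum_iy_iu_{i,i+1}\Big)du\quad(y\in\mathbb R^{n-1}),$$
where $du=\prod_{i<j}du_{ij}$.

The parameter $\lambda(\nu)$ is dominant exactly when $\mathrm{Re}\,\nu>0$.

**Step 1: an explicit integrand.** The purpose is to write $\varphi_\lambda$ in terms of minors. Let $N_k(g)$ be the Euclidean norm of the wedge of the bottom $k$ rows of $g$, i.e. of its vector of $k\times k$ minors. Right multiplication by $O(n)$ preserves it, so for $g=bk$ it equals $\prod_{i>n-k}|b_{ii}|$. Hence $|b_{ii}|=N_{n+1-i}/N_{n-i}$ with $N_0=1$ and $N_n=|\det g|$. The exponent of $N_k$ ($1\le k\le n-1$) in $\prod_i|b_{ii}|^{\lambda_i+\rho_i}$ is $(\lambda+\rho)_{n-k+1}-(\lambda+\rho)_{n-k}$, and $\rho_i-\rho_{i+1}=1$. So, if $|\det g|=1$,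
$$\varphi_\lambda(g)=\prod_{k=1}^{n-1}N_k(g)^{-(\lambda_{n-k}-\lambda_{n-k+1}+1)}.\tag{3}$$
(In general there is an extra factor $|\det g|^{\lambda_1+\rho_1}$.) In particular $I_\lambda$ depends only on the gaps of $\lambda$. The bottom $k$ rows of $wu$ are the top $k$ rows of $u$ in reverse order, and their minor in columns $1,\dots,k$ is $\pm1$. So $N_k(wu)\ge1$.

*Example.* For $n=2$ and $u=\big(\begin{smallmatrix}1&x\\&1\end{smallmatrix}\big)$ we get $\varphi_\lambda(wu)=(1+x^2)^{-(\lambda_1-\lambda_2+1)/2}$. For $n=3$ with $u_{12}=x$, $u_{23}=x'$, $u_{13}=z$,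
$$N_1(wu)^2=1+x^2+z^2,\qquad N_2(wu)^2=1+x'^2+(xx'-z)^2,$$
and for $\lambda=\lambda(\nu)$ the integrand is $(N_1N_2)^{-(2\nu+1)}$.

**Step 2: convergence and regularity of $I_\lambda$.** The Gindikin–Karpelevich formula says that for dominant $\lambda$ the integral at $y=0$ converges absolutely and
$$I_\lambda(0)=c(\lambda):=\prod_{i<j}\frac{\sqrt\pi\,\Gamma\big(\frac{\lambda_i-\lambda_j}2\big)}{\Gamma\big(\frac{\lambda_i-\lambda_j+1}2\big)}\ne0 .\tag{4}$$
Suppose all $\mathrm{Re}(\lambda_i-\lambda_{i+1})\ge c>0$. Since $N_k(wu)\ge1$, (3) gives $|\varphi_\lambda(wu)|\le\varphi_{\lambda^c}(wu)$, where $\lambda^c$ has all gaps equal to $c$; this bound is integrable. By dominated convergence $I_\lambda(y)$ is jointly continuous in $(\lambda,y)$ and holomorphic in $\lambda$ on the dominant region. If we integrate out $[N,N]$, then $I_\lambda$ is the Fourier transform of an $L^1$ function on $N/[N,N]=\mathbb R^{n-1}$, so $I_\lambda(y)\to0$ as $|y|\to\infty$ by Riemann–Lebesgue.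

**Step 3: reality.** Let $\epsilon=\mathrm{diag}(1,-1,1,\dots)$. The substitution $u\mapsto\epsilon u\epsilon^{-1}$ changes the sign of every $u_{i,i+1}$. It does not change $\varphi_\lambda(wu)$, because $w\epsilon u\epsilon^{-1}=(w\epsilon w^{-1})\,wu\,\epsilon^{-1}$ and both outer factors are diagonal sign matrices. Hence $I_\lambda(-y)=I_\lambda(y)$. Complex conjugation of the integral gives $\overline{I_\lambda(y)}=I_{\bar\lambda}(-y)=I_{\bar\lambda}(y)$. So $I_\lambda(y)$ is real for real $\lambda$.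

**Step 4: from $I_\lambda$ to $J_\lambda$.** For $g$ in a compact set, $N_k(wug)\ge C^{-1}N_k(wu)$, because $g$ acts invertibly on $k$-vectors. So $J_\lambda$ converges absolutely and locally uniformly in $g$, and is continuous. It is right $O(n)$-invariant, and replacing $u$ by $uv^{-1}$ gives $J_\lambda(vg)=\psi_N(v)J_\lambda(g)$ for $v\in N$. Let $a=\mathrm{diag}(a_i)$ with $a_i>0$ and $y_i=a_i/a_{i+1}$. Substitute $u\mapsto aua^{-1}$. The measure is multiplied by $\prod_{i<j}a_i/a_j=a^{2\rho}$; the argument becomes $wau=(waw^{-1})wu$, which contributes $(waw^{-1})^{\lambda+\rho}=a^{w\lambda-\rho}$ with $(w\lambda)_i=\lambda_{n+1-i}$; and $u_{i,i+1}$ becomes $y_iu_{i,i+1}$. So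
$$J_\lambda(a)=a^{\rho+w\lambda}I_\lambda(y).\tag{5}$$

**Step 5: $J_{\lambda(\nu)}$ is the spherical function.** Let $\mathrm{Re}\,\nu>0$ and $\lambda=\lambda(\nu)$. For $f$ in $\pi_\nu$ we have $|f|\le(\sup_{O(n)}|f|)\,\varphi_{\mathrm{Re}\,\lambda}$, so $f\mapsto\int_Nf(wu)\overline{\psi_N(u)}\,du$ converges absolutely and is a continuous Whittaker functional. It sends the spherical vector $\varphi_\lambda$, translated by $g$, to $J_\lambda(g)$. Since $I_\lambda(0)\ne0$ and $I_\lambda$ is continuous, (5) shows that $J_\lambda\not\equiv0$. Hence, if $\mathrm{Re}\,\nu>0$ and $\pi_\nu$ is irreducible, uniqueness of the Whittaker model gives $W=J_{\lambda(\nu)}$ up to a nonzero constant, and by (5)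
$$W(a)=0\iff I_{\lambda(\nu)}(y)=0 .$$

## 4. Values on the walls $y_j=0$

A point $a$ of the torus has all $y_j>0$, but $I_\lambda$ is continuous up to $y_j=0$. There it factors into functions for smaller groups. This is the source of all boundary data and of the induction on $n$.

Let $y\in[0,\infty)^{n-1}$ with zero set $S=\{j:y_j=0\}\neq\emptyset$. Let $P=MU$ be the standard parabolic subgroup with $M=\prod_{i=1}^rGL(n_i)$ whose block boundaries are at $S$, let $N_M=N\cap M$, let $w_M$ be the longest element of $M$, and $w_1=ww_M$. As a permutation, $w_1$ reverses the order of the blocks and keeps the order inside each block.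

*Example.* For $n=3$, $S=\{2\}$, $M=GL(2)\times GL(1)$: $w_M$ exchanges $1,2$, and $w_1$ sends $1\mapsto2$, $2\mapsto3$, $3\mapsto1$.

**Proposition 3.** Let $\lambda$ be dominant, $\mu_i=\lambda_{w_1(i)}$, and let $\mu^{(1)},\dots,\mu^{(r)}$ be the consecutive blocks of $\mu$ of sizes $n_1,\dots,n_r$. Then
$$I_\lambda(y)=c_P(\lambda)\prod_{i=1}^rI^{(n_i)}_{\mu^{(i)}}(y^{(i)}),\qquad c_P(\lambda)=\int_U\varphi_\lambda(w_1v)\,dv,\tag{6}$$
where $y^{(i)}$ consists of the (positive) $y_j$ inside block $i$, the superscript $(n_i)$ refers to $GL(n_i)$, and $I^{(1)}=1$. Each $\mu^{(i)}$ is a string of consecutive entries of $\lambda$ in their original order, hence dominant. The function $c_P$ is holomorphic and nonvanishing for dominant $\lambda$, and positive for real dominant $\lambda$.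

**Step 1: split the integral.** Write $u=vm$ with $v\in U$, $m\in N_M$. The diagonal blocks of $u$ are those of $m$, so $u_{j,j+1}=m_{j,j+1}$ for $j\notin S$, while the $u_{j,j+1}$ with $j\in S$ do not occur since $y_j=0$. With $v=1+X$ we have $u=m+Xm$, and $X\mapsto Xm$ has determinant $1$, so $du=dv\,dm$. Since $w=w_1w_M$ we have $wvm=w_1(w_Mvw_M^{-1})w_Mm$, and $v\mapsto w_Mvw_M^{-1}$ only permutes the coordinates of $U$. By Fubini
$$I_\lambda(y)=\int_{N_M}(A\varphi_\lambda)(w_Mm)\,e\Big(-\sum_{j\notin S}y_jm_{j,j+1}\Big)dm,\qquad A\varphi_\lambda(g)=\int_U\varphi_\lambda(w_1vg)\,dv .$$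

**Step 2: identify $A\varphi_\lambda$.** It is left $U$-invariant and right $O(n)$-invariant. For $b\in B\cap M$ substitute $v\mapsto bvb^{-1}$. The matrix $w_1bw_1^{-1}$ is again upper triangular, because $w_1$ keeps the order inside blocks, so
$$A\varphi_\lambda(bg)=\delta_U(b)\,(w_1bw_1^{-1})^{\lambda+\rho}A\varphi_\lambda(g)$$
(exponents applied to absolute values of diagonal entries). Here $\delta_U(b)=b^{2\rho_U}$, where $2\rho_U$ is the sum of the roots of $U$ and $\rho=\rho_M+\rho_U$. The exponent of $b$ from the other factor is $w_1^{-1}(\lambda+\rho)$, with $(w_1^{-1}\lambda)_i=\lambda_{w_1(i)}=\mu_i$. Also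
$$\rho_{w_1(i)}=-\rho_{w_M(i)}=(\rho_M-\rho_U)_i,$$
since $w$ and $w_M$ reverse $\rho$ and $\rho_M$ with a sign while $\rho_U$ is constant on blocks. The total exponent is $2\rho_U+\rho_M-\rho_U+\mu=\rho+\mu$. As $G=U(B\cap M)O(n)$, we get $A\varphi_\lambda=c_P(\lambda)\varphi_\mu$.

**Step 3: convergence.** For real dominant $\lambda$ everything is nonnegative, and Steps 1 and 2 with $y=0$ hold in $[0,\infty]$ by Tonelli: $c(\lambda)=c_P(\lambda)\int_{N_M}\varphi_\mu(w_Mm)\,dm$. The left side is finite and the last integral is positive, so $c_P(\lambda)<\infty$. For complex dominant $\lambda$ absolute convergence follows from $|\varphi_\lambda|=\varphi_{\mathrm{Re}\,\lambda}$.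

**Step 4: factor.** On $M$, with $g=(g_1,\dots,g_r)$, $\varphi_\mu(g)$ is a product over the blocks. On block $i$ the vectors $\rho$ and $\rho^{(n_i)}$ differ by a constant, which contributes a power of $|\det g_i|$. For $g=w_Mm$ these determinants are $\pm1$. So $\varphi_\mu(w_Mm)=\prod_i\varphi^{(n_i)}_{\mu^{(i)}}(w^{(i)}m_i)$, and (6) follows.

**Step 5: the constant.** The same computation with $y=0$ gives $c(\lambda)=c_P(\lambda)\prod_ic(\mu^{(i)})$. By (4) all the $c$'s are holomorphic and nonvanishing for dominant parameters, and positive for real ones. So is $c_P$. $\square$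

For $\lambda=\lambda(\nu)$ write $I^{(n)}_\nu=I_{\lambda(\nu)}$. Take $S=\{n-1\}$, $M=GL(n-1)\times GL(1)$. Then $\mu^{(1)}=(\lambda_2,\dots,\lambda_n)$ has all gaps $2\nu$, and $I$ depends only on the gaps. By (6) and joint continuity, for $y'\in(0,\infty)^{n-2}$ and locally uniformly on $\mathrm{Re}\,\nu>0$,
$$\lim_{y_{n-1}\to0^+}I^{(n)}_\nu(y',y_{n-1})=c_n(\nu)\,I^{(n-1)}_\nu(y'),\tag{7}$$
with $c_n$ holomorphic and nonvanishing on $\mathrm{Re}\,\nu>0$.

## 5. The Casimir equation, and where Pólya's integration by parts stops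

Let $E_{ij}$ act by left-invariant vector fields, $(E_{ij}f)(g)=\frac d{dt}f(g\exp(tE_{ij}))|_{t=0}$, and let $\Omega=\sum_{i,j}E_{ij}E_{ji}$ be the Casimir element.

**Step 1: $\Omega$ on right $O(n)$-invariant functions.** There $E_{ij}-E_{ji}$ acts by $0$, so $E_{ij}E_{ji}f=E_{ij}^2f$, and $E_{ji}E_{ij}=E_{ij}E_{ji}-(E_{ii}-E_{jj})$. Hence
$$\Omega=\sum_iE_{ii}^2-\sum_{i<j}(E_{ii}-E_{jj})+2\sum_{i<j}E_{ij}^2 .$$

**Step 2: the eigenvalue of $\varphi_\lambda$.** Both $\varphi_\lambda$ and $\Omega\varphi_\lambda$ are right $O(n)$-invariant and transform in the same way under $B$ on the left, so it is enough to evaluate at $g=1$. There $E_{ii}$ acts by $\lambda_i+\rho_i$, and $E_{ij}^2$ ($i<j$) by $0$ since $\varphi_\lambda(\exp tE_{ij})=1$. With $\sum_{i<j}(x_i-x_j)=2\rho\cdot x$, the eigenvalue is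
$$(\lambda+\rho)\cdot(\lambda+\rho)-2\rho\cdot(\lambda+\rho)=\lambda\cdot\lambda-\rho\cdot\rho .$$

**Step 3: $J_\lambda$ is a smooth eigenfunction.** By left invariance each $g\mapsto\varphi_\lambda(wug)$ has the same eigenvalue. Pairing with a test function and using Fubini (the convergence is locally uniform) gives $\Omega J_\lambda=(\lambda\cdot\lambda-\rho\cdot\rho)J_\lambda$ as distributions. Being right $O(n)$-invariant, $J_\lambda$ is killed by $\sum_{i<j}(E_{ij}-E_{ji})^2$. So it is an eigendistribution of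
$$\Omega+\sum_{i<j}(E_{ij}-E_{ji})^2=\sum_iE_{ii}^2+\tfrac12\sum_{i<j}(E_{ij}+E_{ji})^2+\tfrac12\sum_{i<j}(E_{ij}-E_{ji})^2,$$
where we used $2(XY+YX)=(X+Y)^2-(X-Y)^2$. This is a sum of squares of a frame with positive coefficients, hence elliptic, and $J_\lambda$ is smooth.

**Step 4: restrict to the torus.** Let $\partial_i=a_i\partial_{a_i}$. At $a$, $E_{ii}$ acts by $\partial_i$. For $i<j$, $J_\lambda(a\exp(tE_{ij}))=J_\lambda(\exp(t\frac{a_i}{a_j}E_{ij})a)$, which is $e(ty_i)J_\lambda(a)$ if $j=i+1$ and $J_\lambda(a)$ otherwise. So $E_{ij}^2$ acts by $-4\pi^2y_i^2$ or $0$. Thus, on the torus,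
$$\Big(\sum_i\partial_i^2-2\rho\cdot\partial-8\pi^2\sum_iy_i^2\Big)J_\lambda=(\lambda\cdot\lambda-\rho\cdot\rho)J_\lambda .$$
Put $J_\lambda(a)=a^\rho\Phi(a)$. Then $\partial_i$ becomes $\partial_i+\rho_i$, and $\sum(\partial_i+\rho_i)^2-2\rho\cdot(\partial+\rho)=\sum\partial_i^2-\rho\cdot\rho$. With (5),
$$\Big(\sum_i\partial_i^2-8\pi^2|y|^2\Big)\Phi=(\lambda\cdot\lambda)\,\Phi,\qquad\Phi=a^{w\lambda}I_\lambda(y).\tag{8}$$
Moving $a^{w\lambda}$ out replaces $\partial_i$ by $\partial_i+(w\lambda)_i$. So $I=I_\lambda$ satisfies on $(0,\infty)^{n-1}$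
$$DI=8\pi^2|y|^2I,\qquad D=\sum_i\partial_i^2+2(w\lambda)\cdot\partial,\tag{9}$$
where on functions of $y$ we have $\partial_i=\theta_i-\theta_{i-1}$, $\theta_i=y_i\partial_{y_i}$, $\theta_0=\theta_n=0$. In the coordinates $\log y_i$ the operator $D$ has constant coefficients and no zeroth-order term. It is elliptic: if $\sum_i(\xi_i-\xi_{i-1})^2=0$ with $\xi_0=\xi_n=0$, then all $\xi_i=0$. For real $\lambda$ it is real.

For $n=2$, (8) is $2\theta^2\Phi-8\pi^2y^2\Phi=2\nu^2\Phi$, which is Bessel's equation (1). So the first thing to try for $n\ge3$ is Pólya's argument on (8). For $\lambda=\lambda(\nu)$ the entries of $\lambda$ sum to zero, so $\Phi$ is a function of $y$, and $\lambda\cdot\lambda$ is $\nu^2$ times a positive number. Let $R$ be a bounded region with smooth boundary and closure in $(0,\infty)^{n-1}$, and suppose that $\Phi=0$ on all of $\partial R$ but not identically on $R$. Multiply (8) by $\overline\Phi$ and integrate over $R$ in the coordinates $\log y_i$: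
$$-\sum_i\int_R|\partial_i\Phi|^2-8\pi^2\int_R|y|^2|\Phi|^2=(\lambda\cdot\lambda)\int_R|\Phi|^2 .$$
So $\nu^2<0$. But the hypothesis was vanishing on the whole boundary of a region. When $n=2$ a single zero $y_0$ is the whole boundary of $[y_0,\infty)$. When $n\ge3$ a single zero bounds nothing, the boundary term stays, and the argument gives no information about it. For $\nu\notin\mathbb R\cup i\mathbb R$, a zero of the complex-valued $\Phi$ is two real equations on a space of dimension $n-1\ge2$, and nothing here excludes isolated solutions.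

## 6. Real parameters: the maximum principle and part (C)

For real $\lambda$ the operator $D$ and the function $I_\lambda$ are real, and equation (9) has a sign. That replaces the energy argument.

**Lemma 4.** Let $\lambda$ be real. Let $g:[0,\infty)^{n-1}\to\mathbb R$ be continuous, tend to $0$ at infinity, be $C^2$ and satisfy (9) in the interior, and be $\ge0$ on the boundary. Then $g\ge0$. Consequently, if $g=0$ on the boundary, then $g=0$.

**Proof.** If $g$ is negative somewhere, then, since $g\to0$ at infinity, it has a negative minimum, attained at an interior point. There the first derivatives vanish and the Hessian in the coordinates $\log y_i$ is positive semidefinite, so $Dg\ge0$. But $Dg=8\pi^2|y|^2g<0$. For the second claim apply the first to $g$ and $-g$. $\square$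

**Lemma 5.** If $\lambda$ is real dominant, then $I_\lambda(y)>0$ for all $y\in[0,\infty)^{n-1}$.

**Proof.** Induction on $n$; for $n=1$, $I=1$. Let $n\ge2$. On the boundary, (6) with $c_P>0$ and the induction hypothesis for the blocks give $I_\lambda>0$; at the origin all blocks have size $1$. By Lemma 4, $I_\lambda\ge0$. If $I_\lambda$ vanished at an interior point, it would attain its minimum $0$ there. Hopf's strong maximum principle for $D-8\pi^2|y|^2$, whose zeroth-order coefficient is $\le0$, on the connected interior would give $I_\lambda\equiv0$ there. By continuity $I_\lambda(0)=0$, against $I_\lambda(0)=c(\lambda)>0$. $\square$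

**Proof of Theorem 2(C).** Let $\pi_\nu$ be irreducible with $\nu$ real and nonzero. As $\pi_\nu\cong\pi_{-\nu}$, we may assume $\nu>0$. Then $W=J_{\lambda(\nu)}$ up to a nonzero constant (Section 3, Step 5). Every $g\in GL(n,\mathbb R)$ is $uak$ with $u\in N$, $a$ positive diagonal, $k\in O(n)$, and $|W(uak)|=|W(a)|\ne0$ by (5) and Lemma 5.

Now let $\pi_\nu$ be irreducible and Hermitian, i.e. isomorphic to its Hermitian dual. Comparing infinitesimal characters gives $\{-\bar\lambda_i\}=\{\lambda_i\}$ as multisets. The elements of largest modulus are $\pm(n-1)\bar\nu$ on one side and $\pm(n-1)\nu$ on the other, so $-\bar\nu=\pm\nu$ and $\nu\in\mathbb R\cup i\mathbb R$. If $W$ vanishes somewhere, then $\nu$ is not real and nonzero, by the first part; so $\nu\in i\mathbb R$ and $\chi$ is unitary. Irreducible unitary representations are Hermitian. Finally, a counterexample has $\nu\notin i\mathbb R$ and a zero of $W$; if $\pi_\nu$ is irreducible, the first part excludes real $\nu\neq0$, so $\nu\notin\mathbb R\cup i\mathbb R$.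 $\square$

## 7. From $n=2$ to $n=3$: the wall limit has no zeros, so keep the next terms

Part (C) tells us where to look: $\nu\notin\mathbb R\cup i\mathbb R$. The limit (7) suggests propagating zeros from $n-1$ to $n$ by Hurwitz's theorem. From $n=3$ upwards this will work (Section 11). But the step from $n=2$ to $n=3$ gives nothing: by (7), $I^{(3)}_\nu(y_1,y_2)$ tends, as $y_2\to0$, to a nonvanishing function of $\nu$ times $y_1^{\nu}K_\nu(2\pi y_1)$ (formula (12) below), and by Proposition 1 the limit has no zeros with $\mathrm{Re}\,\nu>0$. Zeros of the limit sit on the line $\mathrm{Re}\,\nu=0$, outside the region where (7) holds. So for $n=3$ we need the behavior as $y_2\to0$ up to and across that line. An explicit formula provides it.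

Let $n=3$, $\alpha=2\nu$, $\lambda=(\alpha,0,-\alpha)$. From here on $u$ is a real variable. For $\alpha\in\mathbb C$, $y_1,y_2>0$ put
$$F_\alpha(y_1,y_2)=\int_0^\infty K_\alpha(p)K_\alpha(q)\frac{du}u,\qquad p=2\pi y_1\sqrt{1+u},\quad q=2\pi y_2\sqrt{1+1/u}.\tag{10}$$
As $u\to\infty$ we have $p\ge2\pi y_1\sqrt u$, and as $u\to0$ we have $q\ge2\pi y_2/\sqrt u$. So the integrand is $O(e^{-c\sqrt u})$ at infinity and $O(e^{-c/\sqrt u})$ at zero, locally uniformly in $\alpha,y_1,y_2$, together with all $y$-derivatives. Hence $F_\alpha$ is smooth in $y$, may be differentiated under the integral, and is entire and even in $\alpha$.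

**Lemma 6.** For $\mathrm{Re}\,\alpha>0$ and $r>0$,
$$\int_0^\infty K_\alpha(r\sqrt{1+u})(1+u)^{-\alpha/2}u^{\alpha/2-1}du=\Gamma(\tfrac\alpha2)\Big(\frac r2\Big)^{-\alpha/2}K_{\alpha/2}(r).\tag{11}$$

**Proof.** Insert (2) with $z=r\sqrt{1+u}$. The factor $(1+u)^{\alpha/2}$ from $(z/2)^\alpha$ cancels, and $\int_0^\infty u^{\alpha/2-1}e^{-r^2u/4\tau}du=\Gamma(\frac\alpha2)(\frac r2)^{-\alpha}\tau^{\alpha/2}$. Absolute convergence justifies Fubini, and the left side becomes $\frac12\Gamma(\frac\alpha2)\int_0^\infty e^{-\tau-r^2/4\tau}\tau^{-\alpha/2-1}d\tau$. By (2) with $\alpha/2$ in place of $\alpha$ this is the right side. $\square$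

We also need $I^{(2)}$ with gap $\alpha$: for $y>0$ and $\mathrm{Re}\,\alpha>0$,
$$\int_{\mathbb R}(1+x^2)^{-(\alpha+1)/2}e(-xy)\,dx=\frac{2\pi^{(\alpha+1)/2}}{\Gamma(\frac{\alpha+1}2)}\,y^{\alpha/2}K_{\alpha/2}(2\pi y).\tag{12}$$
To see it, put $s=\frac{\alpha+1}2$ and write $(1+x^2)^{-s}=\Gamma(s)^{-1}\int_0^\infty\tau^{s-1}e^{-\tau(1+x^2)}d\tau$. The Gaussian integral $\int e^{-\tau x^2}e(-xy)dx=\sqrt{\pi/\tau}\,e^{-\pi^2y^2/\tau}$ gives $\frac{\sqrt\pi}{\Gamma(s)}\int_0^\infty\tau^{\alpha/2-1}e^{-\tau-\pi^2y^2/\tau}d\tau$, and by (2) for the index $-\alpha/2$ the last integral is $2(\pi y)^{\alpha/2}K_{\alpha/2}(2\pi y)$.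

**Proposition 7.** For $\mathrm{Re}\,\alpha>0$ and $y_1,y_2>0$,
$$I_\lambda(y_1,y_2)=C(\alpha)\,(y_1y_2)^\alpha F_\alpha(y_1,y_2),\tag{13}$$
where $C$ is holomorphic and nonvanishing on $\mathrm{Re}\,\alpha>0$.

The plan: for $\alpha>0$ both sides satisfy (9) and agree on the boundary, so Lemma 4 applies; then continue in $\alpha$. Let first $\alpha>0$.

**Step 1: the differential equation.** Here $w\lambda=(-\alpha,0,\alpha)$, so $a^{w\lambda}=(y_1y_2)^{-\alpha}$; also $\lambda\cdot\lambda=2\alpha^2$ and $\sum\partial_i^2=\theta_1^2+(\theta_2-\theta_1)^2+\theta_2^2=2(\theta_1^2-\theta_1\theta_2+\theta_2^2)$. By (8) and (9), $(y_1y_2)^\alpha F_\alpha$ satisfies (9) if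
$$(\theta_1^2-\theta_1\theta_2+\theta_2^2-4\pi^2y_1^2-4\pi^2y_2^2)F_\alpha=\alpha^2F_\alpha .$$
Now $\theta_1K_\alpha(p)=pK_\alpha'(p)$, $\theta_1^2K_\alpha(p)=(\alpha^2+p^2)K_\alpha(p)$ by (1), and similarly for $\theta_2,q$. With $p^2=4\pi^2y_1^2(1+u)$ and $q^2=4\pi^2y_2^2(1+1/u)$, the claim is
$$\int_0^\infty\Big[(\alpha^2+4\pi^2y_1^2u+4\pi^2y_2^2u^{-1})K_\alpha(p)K_\alpha(q)-pK_\alpha'(p)\,qK_\alpha'(q)\Big]\frac{du}u=0 .$$
We show that the bracket is a total derivative. We have $u\frac{dp}{du}=\frac{u}{2(1+u)}p$ and $u\frac{dq}{du}=-\frac1{2(1+u)}q$, so by (1)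
$$u\tfrac d{du}\big(pK'_\alpha(p)\big)=\Big(\tfrac{\alpha^2u}{2(1+u)}+2\pi^2y_1^2u\Big)K_\alpha(p),\qquad u\tfrac d{du}\big(qK'_\alpha(q)\big)=-\Big(\tfrac{\alpha^2}{2(1+u)}+2\pi^2y_2^2u^{-1}\Big)K_\alpha(q).$$
Apply $u\frac d{du}$ to $2pK_\alpha'(p)K_\alpha(q)-2K_\alpha(p)qK_\alpha'(q)$. The terms with $K_\alpha(p)K_\alpha(q)$ have total coefficient $\frac{\alpha^2u+\alpha^2}{1+u}+4\pi^2y_1^2u+4\pi^2y_2^2u^{-1}$. The cross terms are $-\frac{1}{1+u}pK'_\alpha(p)qK_\alpha'(q)-\frac u{1+u}pK'_\alpha(p)qK'_\alpha(q)=-pK_\alpha'(p)qK_\alpha'(q)$. This is the bracket. The boundary values at $u=0,\infty$ vanish by exponential decay, so the integral is $0$.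

**Step 2: continuity up to the boundary and decay.** Let $\kappa(z)=z^\alpha K_\alpha(z)$. Since $\kappa'=-z^\alpha K_{\alpha-1}<0$ and $\kappa(0^+)=2^{\alpha-1}\Gamma(\alpha)$, the function $\kappa$ is continuous, positive and decreasing on $[0,\infty)$, and it tends to $0$ at infinity. As $pq=4\pi^2y_1y_2(1+u)u^{-1/2}$,
$$(y_1y_2)^\alpha F_\alpha=(2\pi)^{-2\alpha}\int_0^\infty\kappa(p)\kappa(q)\frac{u^{\alpha/2}}{(1+u)^\alpha}\frac{du}u .$$
The integrand is at most $\kappa(0)^2u^{\alpha/2-1}(1+u)^{-\alpha}$, which has integral $\kappa(0)^2\Gamma(\alpha/2)^2/\Gamma(\alpha)$. By dominated convergence the function extends continuously to $[0,\infty)^2$, with value $(2\pi)^{-2\alpha}\kappa(0)^2\Gamma(\alpha/2)^2/\Gamma(\alpha)\ne0$ at the origin. It tends to $0$ at infinity because $p\ge2\pi y_1$ and $q\ge2\pi y_2$ give $\kappa(p)\kappa(q)\le\kappa(2\pi y_1)\kappa(2\pi y_2)$.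

**Step 3: boundary values.** On $y_2=0$ we have $q=0$ and $\kappa(p)=(2\pi y_1)^\alpha(1+u)^{\alpha/2}K_\alpha(p)$, so the function is a constant times $y_1^\alpha\int_0^\infty K_\alpha(2\pi y_1\sqrt{1+u})(1+u)^{-\alpha/2}u^{\alpha/2-1}du$. By (11) this is a constant times $y_1^{\alpha/2}K_{\alpha/2}(2\pi y_1)$. The substitution $u\mapsto1/u$ exchanges the roles of $y_1,y_2$ and preserves $u^{\alpha/2}(1+u)^{-\alpha}du/u$, so the same holds on $y_1=0$. On the other side, by (6), $I_\lambda(y_1,0)$ and $I_\lambda(0,y_2)$ are constants times $I^{(2)}$ with parameter $(0,-\alpha)$, resp. $(\alpha,0)$. Both have gap $\alpha$, so by (12) these too are constant multiples of $y^{\alpha/2}K_{\alpha/2}(2\pi y)$.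

**Step 4: match and conclude.** Put
$$C(\alpha)=c(\lambda)\,(2\pi)^{2\alpha}\,\Gamma(\alpha)\,\big(2^{\alpha-1}\Gamma(\alpha)\big)^{-2}\,\Gamma(\tfrac\alpha2)^{-2}.$$
By (4) this is holomorphic and nonvanishing on $\mathrm{Re}\,\alpha>0$. For $\alpha>0$ the two sides of (13) agree at the origin. On each axis both are multiples of the same function, which has a nonzero limit at the origin; so they agree on the whole boundary. Their difference satisfies the hypotheses of Lemma 4 and vanishes on the boundary, hence it is $0$. Both sides of (13) are holomorphic on $\mathrm{Re}\,\alpha>0$, so (13) holds there. $\square$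

Since $F_\alpha$ is entire in $\alpha$, we can now cross the line $\mathrm{Re}\,\alpha=0$.

## 8. Three terms of equal size on the tempered line

Fix $r>0$ and write $F(\alpha,\varepsilon)=F_\alpha(\frac r{2\pi},\frac\varepsilon{2\pi})=\int_0^\infty K_\alpha(r\sqrt{1+u})K_\alpha(\varepsilon\sqrt{1+1/u})\frac{du}u$.

**Lemma 8.** Let $X\subset\{|\mathrm{Re}\,\alpha|\le\frac14\}\setminus\{0\}$ be compact. Uniformly for $\alpha\in X$, as $\varepsilon\to0^+$,
$$F(\alpha,\varepsilon)=a(\alpha)\Big(\frac\varepsilon2\Big)^{-\alpha}+a(-\alpha)\Big(\frac\varepsilon2\Big)^{\alpha}+b(\alpha)+O(\varepsilon^{1/2}),\tag{14}$$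
$$a(\alpha)=\tfrac12\Gamma(\alpha)\Gamma(\tfrac\alpha2)\Big(\frac r2\Big)^{-\alpha/2}K_{\alpha/2}(r),\qquad b(\alpha)=\tfrac12\Gamma(\tfrac\alpha2)\Gamma(-\tfrac\alpha2)K_\alpha(r).$$

The method is Mellin inversion and a contour shift; the three terms are three residues.

**Step 1: a Mellin integral.** We have $\int_0^\infty K_\alpha(v)v^{s-1}dv=2^{s-2}\Gamma(\frac{s+\alpha}2)\Gamma(\frac{s-\alpha}2)$ for $\mathrm{Re}\,s>|\mathrm{Re}\,\alpha|$. Invert on $\mathrm{Re}\,s=1$ with $v=\varepsilon\sqrt{1+1/u}$, so that $v^{-s}=\varepsilon^{-s}(\frac u{1+u})^{s/2}$, and use Fubini: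
$$F(\alpha,\varepsilon)=\frac1{2\pi i}\int_{\mathrm{Re}\,s=1}2^{s-2}\Gamma(\tfrac{s+\alpha}2)\Gamma(\tfrac{s-\alpha}2)M(s,\alpha)\varepsilon^{-s}ds,$$
$$M(s,\alpha)=\int_0^\infty K_\alpha(r\sqrt{1+u})\,u^{s/2-1}(1+u)^{-s/2}du .$$

**Step 2: continue $M$ to the left.** Since $u^{s/2-1}(1+u)^{-s/2}=(1+u)\frac2s\frac d{du}\big(\frac u{1+u}\big)^{s/2}$, integration by parts gives for $\mathrm{Re}\,s>0$
$$M(s,\alpha)=-\frac2s\int_0^\infty\Big(\frac u{1+u}\Big)^{s/2}\frac d{du}\big[(1+u)K_\alpha(r\sqrt{1+u})\big]du .$$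
The derivative in the integrand is smooth at $u=0$ and decays exponentially in $\sqrt u$. So the integral converges for $\mathrm{Re}\,s>-2$ and is holomorphic in $(s,\alpha)$ there. At $s=0$ the integral equals $-K_\alpha(r)$. So $M$ continues to $\mathrm{Re}\,s>-2$, $s\ne0$, with at most a simple pole at $s=0$, of residue $2K_\alpha(r)$. Also $M(s,\alpha)=M(s,-\alpha)$.

**Step 3: bounds.** $K_\alpha(z)$ and $K_\alpha'(z)$ are $O(e^{-z})$ for $z\ge r$, uniformly on $X$. For $-\frac12\le\mathrm{Re}\,s\le1$ we have $|(\frac u{1+u})^{s/2}|\le(\frac u{1+u})^{-1/4}$. Hence $|M(s,\alpha)|\le C_X/|s|$ in this strip. The Gamma factors decay exponentially in $|\mathrm{Im}\,s|$, uniformly on $X$.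

**Step 4: shift to $\mathrm{Re}\,s=-\frac12$.** The horizontal segments contribute nothing in the limit by Step 3. The poles crossed are $s=\alpha$, $s=-\alpha$, $s=0$. They are distinct because $\alpha\ne0$, and they stay at distance $\ge\frac14$ from the new line. The other poles of the Gamma factors, $\pm\alpha-2k$ with $k\ge1$, have real part $\le\frac14-2$. On the new line the integrand is $O(\varepsilon^{1/2})$ times an integrable function, uniformly on $X$.

**Step 5: the residues.** At $s=\alpha$, $\Gamma(\frac{s-\alpha}2)$ has residue $2$, so the residue is $2^{\alpha-1}\Gamma(\alpha)M(\alpha,\alpha)\varepsilon^{-\alpha}=\frac12\Gamma(\alpha)M(\alpha,\alpha)(\varepsilon/2)^{-\alpha}$. By (11), $M(\alpha,\alpha)=\Gamma(\frac\alpha2)(\frac r2)^{-\alpha/2}K_{\alpha/2}(r)$ for $\mathrm{Re}\,\alpha>0$. Both sides are holomorphic on the connected set $\mathrm{Re}\,\alpha>-2$, $\alpha\neq0$, so the formula holds there, and the residue is $a(\alpha)(\varepsilon/2)^{-\alpha}$. At $s=-\alpha$ the same computation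 with $M(-\alpha,\alpha)=M(-\alpha,-\alpha)$ gives $a(-\alpha)(\varepsilon/2)^\alpha$. At $s=0$ the residue is $\frac14\Gamma(\frac\alpha2)\Gamma(-\frac\alpha2)\cdot2K_\alpha(r)=b(\alpha)$. $\square$

Here is how (14) produces zeros off the line. Put $\alpha=it$ and $L=\log(2/\varepsilon)$. For real $t$ the first two terms are complex conjugates, so
$$F(it,\varepsilon)=2\,\mathrm{Re}\big(a(it)e^{iLt}\big)+b(it)+O(\varepsilon^{1/2}),$$
an oscillation of frequency $L$ and amplitude $2|a(it)|$ around the real number $b(it)$. If at some $t_0$ the amplitude vanishes while $b(it_0)\ne0$, then near $t_0$ the oscillation cannot reach zero, and there are no zeros on the line. But for nonreal $t$ one of the exponentials $e^{\pm iLt}$ is enormous, and such growth on both sides of the line is impossible without zeros. So zeros must sit off the line. Note that $a(it_0)=0$ means $K_{it_0/2}(r)=0$: the $GL(2)$ limit has its zero there.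

## 9. Choosing $t_0$ and $r$

**Lemma 9.** For all $t_0>0$ outside a closed discrete subset of $(0,\infty)$ there is $r>0$ with $K_{it_0/2}(r)=0$ and $K_{it_0}(r)\ne0$.

**Step 1: small-argument asymptotics.** Let $\omega(x)=\arg\Gamma(1+ix)$, continuous with $\omega(0)=0$, and $\ell=\log(r/2)$. For fixed $x>0$, as $r\to0$, the two leading terms $\frac12\Gamma(\pm ix)(r/2)^{\mp ix}$ of $K_{ix}(r)$ are conjugate, and $\Gamma(ix)=\Gamma(1+ix)/(ix)$. So
$$K_{ix}(r)=\mathrm{Re}\big(\Gamma(ix)(r/2)^{-ix}\big)+O(r^2)=\frac{|\Gamma(1+ix)|}x\sin\big(\omega(x)-x\ell\big)+O(r^2).$$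

**Step 2: compare the two phases.** As $r\to0$ the phase $\omega(\frac{t_0}2)-\frac{t_0}2\ell$ tends to $+\infty$, so $K_{it_0/2}$ changes sign infinitely often and has zeros $r_k\to0$. With $\ell_k=\log(r_k/2)$, at these zeros $\omega(\frac{t_0}2)-\frac{t_0}2\ell_k\in\pi\mathbb Z+o(1)$. Put $\delta(t)=2\omega(t/2)-\omega(t)$. Doubling, $\omega(t_0)-t_0\ell_k\in-\delta(t_0)+2\pi\mathbb Z+o(1)$. By Step 1 with $x=t_0$: if $\sin\delta(t_0)\ne0$, then $K_{it_0}(r_k)\ne0$ for large $k$.

**Step 3: $\sin\delta$ has a discrete zero set.** We have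
$$\omega'(x)=\mathrm{Re}\,\frac{\Gamma'}\Gamma(1+ix)=-\gamma+\sum_{k\ge1}\frac{x^2}{k(k^2+x^2)},$$
which is strictly increasing on $x>0$. So $\delta'(t)=\omega'(t/2)-\omega'(t)<0$, and $\delta$ is continuous and strictly decreasing. Therefore $\{t>0:\delta(t)\in\pi\mathbb Z\}$ is closed and discrete in $(0,\infty)$. $\square$

## 10. Zeros pushed off the line

**Proposition 10.** Let $t_0,r$ be as in Lemma 9. For every sufficiently small $\eta>0$ and all sufficiently small $\varepsilon>0$ (depending on $\eta$), $F(\cdot,\varepsilon)$ has a zero $\alpha$ with $|\alpha-it_0|<\eta$ and $\mathrm{Re}\,\alpha>0$.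

**Step 1: set up a disc.** Put $L=\log(2/\varepsilon)$, $f_\varepsilon(t)=F(it,\varepsilon)$, $A(t)=a(it)$, $A^*(t)=a(-it)$, $B=b(it_0)$. Then $B=\frac12|\Gamma(\frac{it_0}2)|^2K_{it_0}(r)$ is real and nonzero, and $A(t_0)=A^*(t_0)=0$ because both contain the factor $K_{it_0/2}(r)$. Neither $A$ nor $A^*$ is identically zero, since $K_{\alpha/2}(r)>0$ for real $\alpha$. So for all sufficiently small $\eta<\min(\frac14,t_0)$ the following hold on $\overline D$, where $D=\{|t-t_0|<\eta\}$: the point $t_0$ is the only zero of $A$ and of $A^*$; $|A|,|A^*|\le|B|/8$; $|b(it)-B|\le|B|/8$. The set $\{it:t\in\overline D\}$ lies in $|\mathrm{Re}\,\alpha|\le\frac14$ and avoids $0$, so by Lemma 8, uniformly on $\overline D$,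
$$f_\varepsilon(t)=A(t)e^{iLt}+A^*(t)e^{-iLt}+b(it)+O(\varepsilon^{1/2}).\tag{15}$$

**Step 2: no real zeros in $D$.** For real $t\in D$ the exponentials have modulus $1$, so $|f_\varepsilon(t)|\ge\frac78|B|-\frac28|B|-O(\varepsilon^{1/2})\ge\frac12|B|>0$ for small $\varepsilon$.

**Step 3: there is a zero in $D$ for all small $\varepsilon$.** Suppose not: $f_{\varepsilon_j}$ is zero-free in $D$ for a sequence $\varepsilon_j\to0$. Put $L_j=\log(2/\varepsilon_j)$. Then $g_j=L_j^{-1}\log|f_{\varepsilon_j}|$ is harmonic in $D$. By (15), $|f_{\varepsilon_j}|\le(2|B|+1)e^{L_j\eta}$ on $D$ for large $j$, so $g_j\le\eta+1$ for large $j$. Since $A(t_0)=A^*(t_0)=0$, $f_{\varepsilon_j}(t_0)\to B\ne0$, so $g_j(t_0)\to0$. Harnack's inequality for the nonnegative harmonic functions $\eta+1-g_j$, which are bounded at $t_0$, shows that the $g_j$ are locally bounded. So a subsequence converges locally uniformly to a harmonic function $g$ on $D$.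

Let $t\in D$ with $\mathrm{Im}\,t\neq0$. If $\mathrm{Im}\,t<0$, the term $A(t)e^{iL_jt}$ dominates (15), and $|f_{\varepsilon_j}(t)|\sim|A(t)|e^{L_j|\mathrm{Im}\,t|}$ with $A(t)\ne0$. If $\mathrm{Im}\,t>0$, the same holds with $A^*$. Either way $g(t)=|\mathrm{Im}\,t|$. By continuity $g(t)=|\mathrm{Im}\,t|$ on all of $D$. But $|\mathrm{Im}\,t|$ is $0$ at $t_0$ and has positive mean on small circles around $t_0$, so it is not harmonic. Contradiction.

**Step 4: choose the right half-plane.** By Steps 2 and 3, for all small $\varepsilon$ the function $f_\varepsilon$ has a nonreal zero in $D$. Since $K_{it}$ is real for real $t$, $f_\varepsilon$ is real on the real axis, so its zeros in $D$ come in conjugate pairs. Take one with $\mathrm{Im}\,t<0$. Then $\alpha=it$ has $\mathrm{Re}\,\alpha=-\mathrm{Im}\,t>0$ and $|\alpha-it_0|=|t-t_0|<\eta$. $\square$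

## 11. Part (B): $n=3$, and upwards along the walls

**Step 1: $n=3$.** Let $t_0,r$ be as in Lemma 9, take $\eta$ and then $\varepsilon$ small, and let $\alpha$ be as in Proposition 10. Put $\nu=\alpha/2$. Then $\mathrm{Re}\,\nu>0$, $|\nu-it_0/2|<\eta/2$, and $\nu\notin\mathbb R$ because $\eta<t_0$. By (13), $I^{(3)}_\nu(\frac r{2\pi},\frac\varepsilon{2\pi})=0$. Since $\nu\notin\mathbb R$, $\pi_\nu$ is irreducible. By Section 3, Step 5, its spherical Whittaker function $W=J_{\lambda(\nu)}$ (up to a constant) is not identically zero, and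
$$W\big(\mathrm{diag}(y_1y_2,\,y_2,\,1)\big)=0,\qquad y_1=\frac r{2\pi},\quad y_2=\frac\varepsilon{2\pi},$$
while $\chi=|\cdot|^\nu$ is not unitary.

For the accumulation statement let $t\ge0$ and $\eta'>0$. The admissible $t_0$ are dense in $(0,\infty)$, so choose one with $|\frac{t_0}2-t|<\frac{\eta'}2$, and then $\eta<\eta'$. The resulting $\nu$ has $|\nu-it|<\eta'$. For $t<0$ take such a $\nu$ for $|t|$ and replace it by $\bar\nu$: by Section 3, Step 3, $I^{(3)}_{\bar\nu}(y)=\overline{I^{(3)}_\nu(y)}=0$, and $|\bar\nu-it|=|\nu-i|t||<\eta'$.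

**Step 2: from $n-1$ to $n$, for $n\ge4$.** Now the wall limit does work, because its limit has zeros inside $\mathrm{Re}\,\nu>0$. Suppose $I^{(n-1)}_{\nu_*}(y')=0$ with $\mathrm{Re}\,\nu_*>0$, $\nu_*\notin\mathbb R$, $y'\in(0,\infty)^{n-2}$. The function $\nu\mapsto c_n(\nu)I^{(n-1)}_\nu(y')$ is holomorphic on $\mathrm{Re}\,\nu>0$, vanishes at $\nu_*$, and is not identically zero, since for $\nu>0$ it is nonzero by Lemma 5 and $c_n\neq0$. By the locally uniform limit (7) and Hurwitz's theorem, given any neighborhood of $\nu_*$, for every sufficiently small $y_{n-1}>0$ the function $\nu\mapsto I^{(n)}_\nu(y',y_{n-1})$ has a zero in that neighborhood. Choose the neighborhood inside $\{\mathrm{Re}\,\nu>0,\ \nu\notin\mathbb R\}$. For such a zero $\nu$, $\pi_\nu$ is irreducible, $\chi$ is not unitary, and by (5) and Section 3, Step 5, the not identically zero spherical Whittaker function of $\pi_\nu$ vanishes at the diagonal matrices $a$ with $a_i/a_{i+1}=y_i$.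

**Step 3: accumulation for all $n\ge3$.** Let $t\in\mathbb R$, $\eta>0$. If the statement of (B) holds for $n-1$, with the zero found as a zero of $I^{(n-1)}$ in the interior, take $\nu_*$ with $|\nu_*-it|<\eta/2$ and apply Step 2 with a neighborhood of radius less than $\eta/2$. This gives $\nu$ with $|\nu-it|<\eta$ for $n$. Starting from Step 1, induction proves (B) for every $n\ge3$. $\blacksquare$
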